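\title{A Bezout monoid that is not the semigroup of divisibility of a ring}

\begin{abstract}
The principal ideals of a Bezout ring, under multiplication and reverse inclusion, form a Bezout monoid. We show that not every Bezout monoid arises in this way: for every cardinal $\kappa\ge\aleph_2$ there is a Bezout monoid of cardinality $\kappa$ that is not the monoid of principal ideals of any commutative ring. The obstruction is a commutative cube of totally ordered monoids that cannot be lifted to a cube of rings; sections over a compact space turn the cube into a single monoid. In contrast, every countable Bezout monoid is the monoid of principal ideals of a quotient of a Bezout domain. It follows that the Bezout monoids that come from rings do not form a first-order axiomatizable class.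
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are commutative with identity, ring homomorphisms preserve the identity, and we work in ZFC. Since $aA\cdot bA=abA$, the principal ideals of a ring $A$, including the zero ideal, form a commutative monoid. Ordered by reverse inclusion, it is the \emph{semigroup of divisibility} $\operatorname{Div}(A)$. We have $aA\le bA$ exactly when $a\mid b$, so $\operatorname{Div}(A)$ records which elements divide which and forgets units and addition. The ideal $A$ is the identity and the least element; the zero ideal is absorbing and is the greatest element. For example, $\operatorname{Div}(\mathbb Z)$ is the set of nonnegative integers ordered by divisibility, $\operatorname{Div}(\mathbb Z/4\mathbb Z)$ is the chain $1<\bar\pi<0$ with $\bar\pi^2=0$, and for a product of two fields we get $\{1,0\}\times\{1,0\}$. We say that $A$ \emph{realizes} an ordered monoid $S$ if $S\cong\operatorname{Div}(A)$ as ordered monoids.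

A \emph{Bezout ring} is a ring whose finitely generated ideals are principal; zero-divisors are allowed. For a Bezout domain the nonzero principal ideals form the positive cone of a lattice-ordered abelian group, namely the group of nonzero principal fractional ideals, in which the meet of two ideals is their sum. The Jaffard--Ohm theorem says that nothing else restricts divisibility in Bezout domains.

\begin{theorem}[Jaffard--Ohm]\label{thm:JO}
For every lattice-ordered abelian group $G$ there is a Bezout domain $D$ whose monoid of nonzero principal ideals, ordered by reverse inclusion, is isomorphic as an ordered monoid to the positive cone $G^+$. Equivalently, $D$ realizes $G^+$ with an absorbing top element $0$ adjoined.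
\end{theorem}

With zero-divisors cancellation fails, already in $\operatorname{Div}(\mathbb Z/4\mathbb Z)$ where $\bar\pi\cdot\bar\pi=\bar\pi\cdot 0$, and there is no group in which to embed the monoid. The properties of divisibility must then be stated inside the monoid.

\begin{definition}\label{def:bezout}
Let $S$ be a commutative monoid with an absorbing element $0$. For $a,b\in S$ write $a\le b$ if $bS\subseteq aS$, that is, if $a\mid b$; this is the \emph{natural order}. We call $S$ a \emph{Bezout monoid} if
\begin{enumerate}
\item[(B1)] the natural order is a partial order and makes $S$ a distributive lattice;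
\item[(B2)] multiplication distributes over meets and over joins;
\item[(B3)] for all $x,y\in S$, if $d=x\wedge y$ and $dx_1=x$, then there is $y_1\in S$ with $dy_1=y$ and $x_1\wedge y_1=1$.
\end{enumerate}
\end{definition}

The semigroup of divisibility of a Bezout ring is a Bezout monoid (Proposition~\ref{prop:ring}). The question whether Bezout monoids describe divisibility in Bezout rings comes from \cite{BM}. We read it as the analog of Theorem~\ref{thm:JO}:
\begin{quote}
\emph{Is every Bezout monoid isomorphic, as an ordered monoid, to the semigroup of divisibility of some Bezout ring?}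
\end{quote}
One would guess that it is. The monoids $G^+\cup\{0\}$ are realized by Theorem~\ref{thm:JO}; truncations of totally ordered cones, such as $1<\bar\pi<0$, are realized by quotients of Bezout domains (Example~\ref{ex:chain}); and the same is true of every countable Bezout monoid (Theorem~\ref{thm:B}). Nevertheless the answer is negative.

\begin{theorem}\label{thm:A}
For every cardinal $\kappa\ge\aleph_2$ there is a Bezout monoid $S$ with $|S|=\kappa$ that is not isomorphic, as an ordered monoid, to the semigroup of divisibility of any commutative ring.
\end{theorem}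

\begin{theorem}\label{thm:B}
Every countable Bezout monoid is isomorphic, as an ordered monoid, to the semigroup of divisibility of a Bezout ring of the form $D/\mathfrak a$, with $D$ a Bezout domain and $\mathfrak a$ an ideal of $D$.
\end{theorem}

\begin{corollary}\label{cor:C}
Neither of the following classes is axiomatizable by a set of first-order sentences in the language of monoids with $0$, nor by a single sentence of $L_{\omega_1\omega}$:
\begin{enumerate}
\item[(1)] the Bezout monoids that are semigroups of divisibility of Bezout rings;
\item[(2)] the Bezout monoids that are semigroups of divisibility of commutative rings.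
\end{enumerate}
\end{corollary}

Cardinality exactly $\aleph_1$ is not settled here.

The proof of Theorem~\ref{thm:A} has an algebraic part and a combinatorial part. Section~\ref{sec:cube} constructs eight totally ordered Bezout monoids, each realized by a ring, and a commutative cube of homomorphisms between them that does not come from a commutative cube of rings. Section~\ref{sec:S} builds one Bezout monoid $S$ out of many overlapping copies of the cube, and Section~\ref{sec:A} shows by counting that a ring realizing $S$ would contain enough of a lifted cube to be contradictory. Theorem~\ref{thm:B} and Corollary~\ref{cor:C} are proved in Sections \ref{sec:B} and~\ref{sec:C} and are not used in the proof of Theorem~\ref{thm:A}.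

\section{The axioms, rings, and chains}\label{sec:prelim}

In a Bezout monoid $1$ is the least element, $0$ is the greatest, and multiplication by a fixed element is order preserving, since $a\mid b$ implies $ca\mid cb$. In $\operatorname{Div}(A)$ reverse inclusion is the natural order: if $aA\cdot cA=bA$ then $a\mid b$, and if $b=ac$ then $aA\cdot cA=bA$. So on both sides of our question the order is determined by the multiplication, and a monoid isomorphism from a Bezout monoid onto $\operatorname{Div}(A)$ is automatically an order isomorphism.

\begin{proposition}\label{prop:ring}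
If $A$ is a Bezout ring, then $\operatorname{Div}(A)$ is a Bezout monoid, with $aA\wedge bA=aA+bA$ and $aA\vee bA=aA\cap bA$.
\end{proposition}

\begin{proof}
Let $aA+bA=dA$. This is the smallest ideal containing $a$ and $b$, so it is the meet, and $c(aA+bA)=caA+cbA$. Write $a=da_1$, $b=db_1$, $d=sa+tb$, and put $n=1-sa_1-tb_1$. Then $dn=0$, so
\begin{equation}\label{eq:split}
z=sa_1z+tb_1z\qquad\text{for all }z\in dA .
\end{equation}
The element $da_1b_1$ lies in $aA\cap bA$. Conversely, if $z\in aA\cap bA$, then $a_1z\in a_1bA=da_1b_1A$ and $b_1z\in b_1aA=da_1b_1A$, so $z\in da_1b_1A$ by \eqref{eq:split}. Thus $aA\cap bA=da_1b_1A$ is principal and is the join. The same formula for $ca,cb,cd$, with the same $a_1,b_1,s,t$, gives $caA\cap cbA=cda_1b_1A=c(aA\cap bA)$. This proves (B2). If $z\in cA\cap(aA+bA)$, then $a_1z\in cA\cap aA$ and $b_1z\in cA\cap bA$, so \eqref{eq:split} gives $cA\cap(aA+bA)\subseteq(cA\cap aA)+(cA\cap bA)$; the other inclusion always holds, and (B1) follows. For (B3) let $da'A=aA$, say $a=da'g$, and take $a_1=a'g$ above. Let $b'$ generate $b_1A+nA$. Then $db'A=bA+dnA=bA$, and $1=sga'+tb_1+n\in a'A+b'A$.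
\end{proof}

In $G^+$ the quotients $x_1,y_1$ in (B3) are unique, and they are coprime by (B2) and cancellation. With zero-divisors $x_1$ is not unique, and (B3) says that every choice of $x_1$ has a coprime partner. The case $y=0$ shows what this measures: if $xx_1=x$, then some $w$ coprime to $x_1$ annihilates $x$. In a ring this reflects the fact that $a=aa'g$ means $a(1-a'g)=0$.

\begin{example}\label{ex:idem}
The chain $1<e<0$ with $e^2=e$ satisfies (B1) and (B2), since its product is the maximum. It fails (B3) for $x=x_1=e$, $y=0$, because $ey_1=0$ forces $y_1=0$, and $e\wedge0=e$. No ring realizes it: if $aA$ corresponds to $e$, then $a=a^2g$ for some $g$, the ideal $(1-ag)A$ annihilates $aA$ and so corresponds to $0$, and $a$ is a unit.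
\end{example}

The next lemma is all that the proof of Theorem~\ref{thm:A} uses about a realization. The ring in it need not be Bezout; this is why Theorem~\ref{thm:A} excludes all commutative rings.

\begin{lemma}\label{lem:nu}
Let a ring $A$ realize a Bezout monoid $S$, and let $\nu(y)\in S$ be the element corresponding to $yA$. Then $\nu\colon A\to S$ is onto and multiplicative, $\nu(1)=1$, $\nu(y)=0$ if and only if $y=0$, $z\mid y$ if and only if $\nu(z)\le\nu(y)$, and
\[
\nu(y+z)\ge\nu(y)\wedge\nu(z).
\]
\end{lemma}

\begin{proof}
An isomorphism of monoids preserves the identity and the absorbing element, so only the inequality needs proof. Choose $d$ with $\nu(d)=\nu(y)\wedge\nu(z)$. Then $d\mid y$ and $d\mid z$, so $d\mid y+z$.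
\end{proof}

The building blocks of the counterexample are totally ordered. Let $H$ be a totally ordered abelian group, written multiplicatively, and let $\Phi\subseteq H^+$ be up-closed with $1\notin\Phi$; we allow $\Phi=\varnothing$. The \emph{truncated chain} $T=(H^+\setminus\Phi)\cup\{0\}$ is the monoid obtained from $H^+\cup\{0\}$ by identifying all elements of $\Phi$ with $0$. This is a monoid because $\Phi H^+\subseteq\Phi$, and $1\ne0$ in $T$.

\begin{lemma}\label{lem:chain}
Let $T$ be a truncated chain.
\begin{enumerate}
\item[(a)] The natural order of $T$ is total, and $ab=ac\ne0$ implies $b=c$.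
\item[(b)] $T$ is a Bezout monoid, with $\wedge=\min$ and $\vee=\max$.
\item[(c)] A monoid homomorphism between truncated chains preserves $\le$, $\min$ and $\max$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For nonzero $a,b\in T$ with $a\le b$ in $H$, the quotient $ba^{-1}$ lies in $H^+$ and is at most $b$, so it is not in $\Phi$, and $a\mid b$ in $T$. Conversely $a\mid b\ne0$ in $T$ gives $a\le b$ in $H$. So the natural order is that of $H$ with $0$ on top. Nonzero products are computed in the group $H$, which gives cancellation.

(c) Homomorphisms preserve divisibility, and a monotone map between chains preserves $\min$ and $\max$.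

(b) A chain is a distributive lattice, and multiplication by a fixed element is monotone, so (B1) and (B2) hold. For (B3) let $d=\min(x,y)$ and $dx_1=x$. If $x_1=1$, take any $y_1$ with $dy_1=y$. If $x_1\ne1$ and $d=0$, then $y=0$, and $y_1=1$ works. If $x_1\neq1$ and $d\ne0$, then $d\ne x$, since otherwise $dx_1=d\cdot1\ne0$ would give $x_1=1$; hence $d=y$, and again $y_1=1$ works.
\end{proof}

\begin{example}\label{ex:chain}
Every truncated chain is realized by a Bezout ring. Take $D$ as in Theorem~\ref{thm:JO} for $G=H$, let $\omega(a)\in H^+$ correspond to $aD\neq0$, and let $\mathfrak a=\{0\}\cup\omega^{-1}(\Phi)$. This set is closed under multiples, and under sums because of any two elements of $D$ one divides the other. If $a\notin\mathfrak a$, then $\mathfrak a\subseteq aD$, as every element of $\Phi$ exceeds $\omega(a)$. So the nonzero principal ideals of $D/\mathfrak a$ are the ideals $aD/\mathfrak a$ with $\omega(a)\notin\Phi$; they correspond bijectively to $H^+\setminus\Phi$, and the product of $aD/\mathfrak a$ and $bD/\mathfrak a$ is zero exactly when $\omega(a)\omega(b)\in\Phi$.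
\end{example}

\section{A cube of chains that does not lift}\label{sec:cube}

By Example~\ref{ex:chain} no single truncated chain is an obstruction, so we look for one in a diagram. Units are invisible in $\operatorname{Div}(A)$, but a difference of two ring elements generates an ideal, and that ideal is visible. The plan is to force a difference to be both a unit and a nonunit.

The mechanism is this. Take three factorizations $U=PP'=QQ'=RR'$ of a nonzero element of a domain, with $P=\sigma Q$ and $Q=\tau R$. Cancellation gives $Q'=\sigma P'$ and $R'=\tau Q'$, so the same element $\sigma\tau$ is both the ratio of $P$ to $R$ and the ratio of $R'$ to $P'$. We arrange that $P$ is compared with $Q$ in one domain and $Q$ with $R$ in another, while $P$ is compared with $R$ in a ring where $U=0$ and where the values force one ratio to be a unit and the other a nonunit. All three rings map to a last ring, in which enough of $R$ and $P'$ survives to determine the ratios modulo the nonunits.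

\subsection*{The cube}
We abbreviate subsets of $\{1,2,3\}$, writing $13$ for $\{1,3\}$. With $H=\mathbb Z$ and $\Phi=\varnothing$ we get the chain $\langle y\rangle=\{y^n:n\ge0\}\cup\{0\}$ on a generator $y$. Put
\[
T_\varnothing=\langle u\rangle,\quad T_1=\langle p\rangle,\quad T_2=\langle q\rangle,\quad T_{12}=T_{23}=\langle\pi\rangle,\quad T_{123}=\{1,\bar\pi,0\}\ \text{ with }\bar\pi^2=0 .
\]
For $H=\mathbb Z\times\mathbb Z$, ordered lexicographically, write $r^mx^n$ for $(m,n)$ and put
\[
T_3=\{x^n:n\ge0\}\cup\{r^mx^n:m\ge1,\ n\in\mathbb Z\}\cup\{0\}.
\]
Thus $1<x<x^2<\dots<r$: the element $x$ is infinitesimal compared with $r$. Let $T_{13}$ be the truncation of $T_3$ in which all $r^mx^n$ with $m\ge2$ are set equal to $0$.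

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3.9,yscale=2,font=\small,l/.style={fill=white,inner sep=1.5pt,font=\footnotesize}]
\node (e) at (0,0) {$T_\varnothing$};
\node (a) at (-1,1) {$T_1$}; \node (b) at (0,1) {$T_2$}; \node (c) at (1,1) {$T_3$};
\node (ab) at (-1,2) {$T_{12}$}; \node (ac) at (0,2) {$T_{13}$}; \node (bc) at (1,2) {$T_{23}$};
\node (t) at (0,3) {$T_{123}$};
\draw[->] (e) -- node[l] {$u\mapsto p^2$} (a);
\draw[->] (e) -- node[l] {$u\mapsto q^2$} (b);
\draw[->] (e) -- node[l] {$u\mapsto r^2x$} (c);
\draw[->] (a) -- node[l] {$p\mapsto\pi$} (ab);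
\draw[->] (a) -- node[l,pos=0.25] {$p\mapsto r$} (ac);
\draw[->] (b) -- node[l,pos=0.25] {$q\mapsto\pi$} (ab);
\draw[->] (b) -- node[l,pos=0.25] {$q\mapsto\pi$} (bc);
\draw[->] (c) -- node[l,pos=0.25] {truncate} (ac);
\draw[->] (c) -- node[l] {$r^mx^n\mapsto\pi^m$} (bc);
\draw[->] (ab) -- node[l] {$\pi\mapsto\bar\pi$} (t);
\draw[->] (ac) -- node[l] {$r^mx^n\mapsto\bar\pi^m$} (t);
\draw[->] (bc) -- node[l] {$\pi\mapsto\bar\pi$} (t);
\end{tikzpicture}
\caption{A commutative cube of totally ordered monoids with zero, indexed by the subsets of $\{1,2,3\}$. Here $u,p,q,\pi$ generate infinite cyclic chains, $x$ is infinitesimal compared with $r$, the elements $r^mx^n$ with $m\ge2$ are $0$ in $T_{13}$, and $\bar\pi^2=0$.}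
\label{fig:cube}
\end{figure}

The twelve edges are the monoid homomorphisms, all sending $0$ to $0$, shown in Figure~\ref{fig:cube}. Such a homomorphism from $\langle y\rangle$ may send $y$ anywhere and is determined by the image of $y$. The map $T_3\to T_{23}$ comes from the projection $(m,n)\mapsto m$, the map $T_3\to T_{13}$ is the truncation, and $T_{13}\to T_{123}$ is well defined because the composite $T_3\to T_{23}\to T_{123}$ kills all $r^mx^n$ with $m\ge2$. The six faces commute:
\[
\begin{array}{lll}
\varnothing\to12: & u\mapsto p^2\mapsto\pi^2, & u\mapsto q^2\mapsto\pi^2;\\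
\varnothing\to23: & u\mapsto q^2\mapsto\pi^2, & u\mapsto r^2x\mapsto\pi^2;\\
\varnothing\to13: & u\mapsto p^2\mapsto r^2=0, & u\mapsto r^2x\mapsto0;\\
1\to123: & p\mapsto\pi\mapsto\bar\pi, & p\mapsto r\mapsto\bar\pi;\\
2\to123: & q\mapsto\pi\mapsto\bar\pi, & q\mapsto\pi\mapsto\bar\pi;\\
3\to123: & r^mx^n\mapsto r^mx^n\mapsto\bar\pi^m, & r^mx^n\mapsto\pi^m\mapsto\bar\pi^m.
\end{array}
\]
A path from $\gamma$ to $\delta$ is an ordering of $\delta\setminus\gamma$, and two orderings differ by adjacent transpositions, each of which changes the path along a face. So there are well-defined homomorphisms $\varphi_{\gamma\delta}\colon T_\gamma\to T_\delta$ for $\gamma\subseteq\delta$, with $\varphi_{\gamma\gamma}=\mathrm{id}$ and $\varphi_{\delta\epsilon}\varphi_{\gamma\delta}=\varphi_{\gamma\epsilon}$. They preserve products, $1$, $0$, $\le$, $\min$ and $\max$.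

\subsection*{Valuations}
In Section~\ref{sec:A} the chains will not be realized by separate rings but will appear as components of one realization. We therefore work in a setting that covers both situations. Let $T$ be a truncated chain. A \emph{$T$-valuation} on a ring $A$ is a multiplicative map $\nu\colon A\to T$ with $\nu(1)=1$, $\nu(0)=0$ and $\nu(y+z)\ge\min(\nu(y),\nu(z))$. Since $\nu(-1)$ divides $1$, it equals $1$, so $\nu(-y)=\nu(y)$. Three consequences will be used.
\begin{enumerate}
\item[(V1)] $J=\nu^{-1}(0)$ is an ideal. We write $y\equiv z$ for $y-z\in J$.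
\item[(V2)] If $y\equiv z$, then $\nu(y)=\nu(z)$: indeed $\nu(y)\ge\min(\nu(z),0)=\nu(z)$, and symmetrically.
\item[(V3)] $M=\{y:\nu(y)\ne1\}$ is closed under sums and differences, because the minimum of two elements above $1$ in a chain is above $1$.
\end{enumerate}
We call $\nu$ \emph{exact} if it is onto and $\nu(y)\ge\nu(z)$ implies $y\equiv zt$ for some $t\in A$. If $A$ realizes $T$, the map of Lemma~\ref{lem:nu} is an exact valuation with $J=0$.

Table~\ref{tab:rows} lists, for each $\gamma\subsetneq\{1,2,3\}$, the elements to be chosen at the vertex $\gamma$ and the conditions imposed on them. Row $\gamma$ mentions only elements of rows $\gamma'\subseteq\gamma$. Let $\gamma\subseteq\delta$, let $\nu$ be a $T_\delta$-valuation on $A$, and let elements of $A$ be given for these names. We say that \emph{row $\gamma$ holds for $\nu$} if its congruences hold modulo $J$ and $\nu(y)=\varphi_{\gamma\delta}(t)$ for each entry $y:t$.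

\begin{table}[ht]
\centering
\begin{tabular}{c|c|l|l}
row & new elements & values & congruences\\ \hline
$\varnothing$ & $U$ & $U:u$ & \\
$1$ & $P,\ P'$ & $P:p,\quad P':p$ & $U\equiv PP'$\\
$2$ & $Q,\ Q'$ & $Q:q,\quad Q':q$ & $U\equiv QQ'$\\
$3$ & $R,\ R'$ & $R:r,\quad R':rx$ & $U\equiv RR'$\\
$12$ & $\sigma$ & & $P\equiv\sigma Q,\quad Q'\equiv\sigma P'$\\
$23$ & $\tau$ & & $Q\equiv\tau R,\quad R'\equiv\tau Q'$\\
$13$ & $\alpha,\ \beta$ & $\alpha-\beta:1$ & $P\equiv\alpha R,\quad R'\equiv\beta P'$
\end{tabular}
\caption{The elements chosen at the seven lower vertices of the cube.}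
\label{tab:rows}
\end{table}

\begin{lemma}[Going up]\label{lem:up}
Let $\delta\subsetneq\{1,2,3\}$ and let $\nu$ be an exact $T_\delta$-valuation on a ring $A$. Suppose that elements of $A$ are given for which all rows $\gamma\subsetneq\delta$ hold for $\nu$. Then the new elements of row $\delta$ can be chosen in $A$ so that row $\delta$ holds for $\nu$.
\end{lemma}

\begin{proof}
We use (V2) and the cancellation law of Lemma~\ref{lem:chain}(a) throughout.

\emph{Row $\varnothing$.} The map $\nu$ is onto.

\emph{Rows $1,2,3$.} For $\delta=3$ we have $\nu(U)=r^2x$. Choose $R$ with $\nu(R)=r$. Since $r^2x\ge r$, exactness gives $R'$ with $U\equiv RR'$, and $r\,\nu(R')=r^2x\neq0$ gives $\nu(R')=rx$. For $\delta=1$ we have $\nu(U)=p^2$; choose $P$ with $\nu(P)=p$ and $P'$ with $U\equiv PP'$, and cancel in $p\,\nu(P')=p^2$. The case $\delta=2$ is the same with $q$ for $p$.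

\emph{Row $12$.} Here $\nu(P)=\pi=\nu(Q)$, so $P\equiv\sigma Q$ for some $\sigma$. Then $\sigma QP'\equiv PP'\equiv U\equiv QQ'$, so $\pi\,\nu(\sigma P'-Q')=0$. As $T_{12}$ has no zero-divisors, $Q'\equiv\sigma P'$.

\emph{Row $23$.} Here $\nu(Q)=\pi=\nu(R)$, so $Q\equiv\tau R$ for some $\tau$. Then $\tau RQ'\equiv QQ'\equiv U\equiv RR'$, so $\pi\,\nu(\tau Q'-R')=0$ in $T_{23}$, and $R'\equiv\tau Q'$.

\emph{Row $13$.} Here $\nu(P)=\nu(P')=\nu(R)=r$ and $\nu(R')=rx\ge r$. Exactness gives $\alpha,\beta$ with $P\equiv\alpha R$ and $R'\equiv\beta P'$. The elements $r=\nu(\alpha)r$ and $rx=\nu(\beta)r$ are nonzero in $T_{13}$, so $\nu(\alpha)=1$ and $\nu(\beta)=x\ne1$. Thus $\beta\in M$ and $\alpha=(\alpha-\beta)+\beta\notin M$, so $\alpha-\beta\notin M$ by (V3).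
\end{proof}

\begin{lemma}[The top vertex]\label{lem:top}
There is no ring with a $T_{123}$-valuation $\nu$ and elements for which all seven rows hold for $\nu$.
\end{lemma}

\begin{proof}
The congruences of rows $12$, $23$, $13$ give
\[
\alpha R\equiv P\equiv\sigma Q\equiv\sigma\tau R,\qquad \beta P'\equiv R'\equiv\tau Q'\equiv\sigma\tau P' .
\]
By rows $3$ and $1$, $\nu(R)=\nu(P')=\bar\pi$. Hence $\bar\pi\,\nu(\alpha-\sigma\tau)=0=\bar\pi\,\nu(\beta-\sigma\tau)$. Since $\bar\pi\ne0$, both $\alpha-\sigma\tau$ and $\beta-\sigma\tau$ lie in $M$, so $\alpha-\beta\in M$ by (V3). But row $13$ says $\nu(\alpha-\beta)=1$.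
\end{proof}

A \emph{lifting} of the cube consists of rings $A_\gamma$ realizing $T_\gamma$, with maps $\nu_\gamma\colon A_\gamma\to T_\gamma$ as in Lemma~\ref{lem:nu}, and ring homomorphisms $\rho_{\gamma\delta}\colon A_\gamma\to A_\delta$ for $\gamma\subseteq\delta$ such that $\rho_{\gamma\gamma}=\mathrm{id}$, $\rho_{\delta\epsilon}\rho_{\gamma\delta}=\rho_{\gamma\epsilon}$ and $\nu_\delta\rho_{\gamma\delta}=\varphi_{\gamma\delta}\nu_\gamma$.

\begin{proposition}\label{prop:nolift}
The cube has no lifting.
\end{proposition}

\begin{proof}
By recursion on $|\delta|$ choose the new elements of row $\delta$ in $A_\delta$, and interpret an element $y$ of a row $\gamma\subseteq\delta$ in $A_\delta$ as $\rho_{\gamma\delta}(y)$. If row $\gamma$ holds for $\nu_\gamma$, its congruences are equations in $A_\gamma$, and applying $\rho_{\gamma\delta}$ shows that it holds for $\nu_\delta$; the composition rule for the $\rho$'s ensures that each name has one interpretation in $A_\delta$. So Lemma~\ref{lem:up} applies at each $\delta\subsetneq\{1,2,3\}$, and in $A_{123}$ all rows hold, contradicting Lemma~\ref{lem:top}.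
\end{proof}

\begin{remark}\label{rem:design}
Each feature of the cube has a task. The truncation of $T_{13}$ makes the face $\varnothing\to13$ commute, since $r^2\ne r^2x$ in $T_3$. The price is that the relation $(\alpha-\beta)RP'\equiv PP'-RR'\equiv0$ says nothing in $T_{13}$, where $\nu(RP')=r^2=0$; the detour through the vertices $12$ and $23$, which have no zero-divisors, carries this relation to the top. The infinitesimal $x$ makes $\alpha-\beta$ a unit. If $x$ is replaced by $1$, so that $T_3=\langle r\rangle$ and $T_{13}=\{1,r,0\}$, the cube does lift: for a field $K$ take $A_\varnothing=K[[u]]$ with $u\mapsto\pi^2$, $A_{13}=A_{123}=K[[\pi]]/(\pi^2)$, and $A_\gamma=K[[\pi]]$ at the other five vertices.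
\end{remark}

\section{A monoid of sections}\label{sec:S}

We need one monoid whose realization by one ring imitates a lifting. Two extreme choices fail. The product of the $T_\gamma$ is realized by a product of rings realizing the factors, because it forgets the maps $\varphi_{\gamma\delta}$. The monoid of families $(s_\gamma)$ with $s_\delta=\varphi_{\gamma\delta}(s_\gamma)$ for all $\gamma\subseteq\delta$ is just $T_\varnothing$. In between, we take many copies of each vertex and require compatibility with finitely many exceptions. The exceptions leave room to prescribe any value at any copy, and a compactness argument keeps the monoid Bezout.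

Let $I_1,I_2,I_3$ be pairwise disjoint sets, $I=I_1\cup I_2\cup I_3$, and
\[
X=\{a\subseteq I:\ |a\cap I_n|\le1\text{ for }n=1,2,3\}.
\]
For $a\in X$ let $\gamma(a)=\{n:a\cap I_n\ne\varnothing\}$; write $T_a=T_{\gamma(a)}$, and $\varphi_{ab}=\varphi_{\gamma(a)\gamma(b)}$ for $a\subseteq b$. Every subset of a member of $X$ is in $X$, and $\gamma$ maps the subsets of $a$ bijectively onto those of $\gamma(a)$. So each triple $\{i,j,k\}$ with $i\in I_1$, $j\in I_2$, $k\in I_3$ spans a copy of the cube.

View $X$ as a subspace of $\{0,1\}^I$ with the product topology, which is compact by Tychonoff's theorem. Containing two given elements of the same $I_n$ is an open condition, so $X$ is closed, hence compact. For $a\in X$ and finite $F\subseteq I\setminus a$ let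
\[
N(a,F)=\{b\in X:\ a\subseteq b,\ b\cap F=\varnothing\}.
\]
This set contains $a$ and is clopen, since it is defined by finitely many coordinates. For fixed $a$ these sets form a neighborhood base at $a$, because a basic neighborhood $\{b:b\cap E=a\cap E\}$ with $E$ finite contains $N(a,E\setminus a)$. Also $N(a,F)\cap N(a,F')=N(a,F\cup F')$. Define
\[
S=\Big\{s\in\prod_{a\in X}T_a:\ \forall a\in X\ \exists\text{ finite }F\subseteq I\setminus a\ \ \forall b\in N(a,F):\ s_b=\varphi_{ab}(s_a)\Big\}.
\]
Such an $F$ is called a \emph{witness} for $s$ at $a$; finitely many elements of $S$ have a common witness at $a$, the union of their witnesses. For instance, if $I_1=\mathbb N$ and $I_2=I_3=\varnothing$, then $X$ is a sequence of isolated points $\{i\}$ converging to $\varnothing$, and $S$ consists of the families with $s_\varnothing\in T_\varnothing$, $s_{\{i\}}\in T_1$ and $s_{\{i\}}=\varphi_{\varnothing1}(s_\varnothing)$ for all but finitely many $i$.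

Since the $\varphi_{ab}$ preserve products, $\min$, $\max$, $0$ and $1$, the set $S$ is closed under these componentwise operations and contains the constant families $0$ and $1$. To solve an equation such as $sw=t$ in $S$ we solve it in each $T_a$, but the solutions need not be compatible. The next lemma repairs this.

\begin{lemma}[Gluing]\label{lem:glue}
\begin{enumerate}
\item[(a)] Let $W_1,\dots,W_m$ be a partition of $X$ into clopen sets, and let $a_l\in X$ and $t_l\in T_{a_l}$ be such that $a_l\subseteq b$ for all $b\in W_l$. The family $w$ with $w_b=\varphi_{a_lb}(t_l)$ for $b\in W_l$ lies in $S$.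
\item[(b)] For $a\in X$, finite $F\subseteq I\setminus a$ and $t\in T_a$, the family equal to $\varphi_{ab}(t)$ at $b\in N(a,F)$ and to $0$ elsewhere lies in $S$.
\item[(c)] For each $a\in X$ let a finite $F_a\subseteq I\setminus a$ and $t_a\in T_a$ be given. There is $w\in S$ such that for every $b\in X$ there is $a$ with $b\in N(a,F_a)$ and $w_b=\varphi_{ab}(t_a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $b\in W_l$ and choose $F$ with $N(b,F)\subseteq W_l$. For $c\in N(b,F)$ we have $a_l\subseteq b\subseteq c$ and $w_c=\varphi_{a_lc}(t_l)=\varphi_{bc}(w_b)$.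

(b) Apply (a) to $N(a,F)$ with $(a,t)$ and to its complement with $(\varnothing,0)$.

(c) By compactness $X=N(a_1,F_{a_1})\cup\dots\cup N(a_m,F_{a_m})$. Apply (a) to the sets $W_l=N(a_l,F_{a_l})\setminus\bigcup_{l'<l}N(a_{l'},F_{a_{l'}})$ and the elements $t_{a_l}$.
\end{proof}

For $W=N(a,F)$ we write $1_W$ for the element of (b) with $t=1$; it is $1$ on $W$ and $0$ off $W$.

\begin{proposition}\label{prop:S}
$S$ is a Bezout monoid whose natural order, meets and joins are componentwise. If $I$ is infinite, then $|S|=|I|$.
\end{proposition}

\begin{proof}
If $s\mid s'$ in $S$, then $s_a\le s'_a$ for all $a$. Conversely, let $s_a\le s'_a$ for all $a$. Choose $t_a$ with $s_at_a=s'_a$ and a common witness $F_a$ for $s,s'$ at $a$. Applying $\varphi_{ab}$ gives $s_b\varphi_{ab}(t_a)=s'_b$ for $b\in N(a,F_a)$, so the element $w$ of Lemma~\ref{lem:glue}(c) satisfies $sw=s'$. Hence the natural order is componentwise. As $S$ is closed under componentwise $\min$ and $\max$, it is a sublattice of a product of chains, and (B1) and (B2) hold because they hold in each component.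

For (B3) let $d=x\wedge y$ and $dx_1=x$ in $S$. By (B3) in $T_a$ there is $t_a$ with $d_at_a=y_a$ and $\min((x_1)_a,t_a)=1$. Let $F_a$ be a common witness for $d,y,x_1$ at $a$. Applying $\varphi_{ab}$ gives $d_b\varphi_{ab}(t_a)=y_b$ and $\min((x_1)_b,\varphi_{ab}(t_a))=1$ for $b\in N(a,F_a)$, so the element $y_1=w$ of Lemma~\ref{lem:glue}(c) satisfies $dy_1=y$ and $x_1\wedge y_1=1$.

Let $I$ be infinite. Given $s\in S$ with witnesses $F_a$, finitely many of the sets $N(a,F_a)$ cover $X$, and $s$ is determined by the corresponding triples $(a,F_a,s_a)$. There are at most $|I|$ triples, since $a$ and $F_a$ are finite subsets of $I$ and each $T_a$ is countable. So $|S|\le|I|$. For $l\in I$ the element $1_{N(\{l\},\varnothing)}$ is $1$ at $\{l\}$ and $0$ at $\{l'\}$ for $l'\neq l$; these elements are distinct, so $|S|\ge|I|$.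
\end{proof}

\section{Free triples and the proof of Theorem~\ref{thm:A}}\label{sec:A}

Suppose that a ring $A$ realizes $S$. Let $\nu\colon A\to S$ be as in Lemma~\ref{lem:nu}, with components $\nu_a\colon A\to T_a$. Since meets are componentwise, each $\nu_a$ is a $T_a$-valuation; write $\equiv_a$ for congruence modulo $J_a=\nu_a^{-1}(0)$. The rings $A/J_a$ play the role of the vertices of a lifting. Two things must be supplied: exactness at each point, and a substitute for the maps $\rho_{\gamma\delta}$, since $a\subseteq b$ does not imply $J_a\subseteq J_b$.

\begin{lemma}\label{lem:exact}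
Each $\nu_a$ is exact.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:glue}(b) every element of $T_a$ is the $a$-component of an element of $S$, so $\nu_a$ is onto. Let $\nu_a(y)\ge\nu_a(z)$. Divisibility in $A$ requires the inequality at all points of $X$, so we cut $y$ off outside a neighborhood of $a$. Let $F$ be a common witness for $\nu(y),\nu(z)$ at $a$ and $W=N(a,F)$. Then $\nu_b(y)\ge\nu_b(z)$ for $b\in W$, as $\varphi_{ab}$ is monotone. Choose $\mu\in A$ with $\nu(\mu)=1_W$. Then $\nu(y\mu)\ge\nu(z)$, because off $W$ the left side is $0$; so $y\mu=zt$ for some $t$. From $1_W^2=1_W$ we get $\mu=\mu^2\lambda$ for some $\lambda$. Now $\mu(1-\mu\lambda)=0$ and $\nu_a(\mu)=1$ give $\nu_a(1-\mu\lambda)=0$, so $y\equiv_ay\mu\lambda=zt\lambda$.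
\end{proof}

\begin{lemma}[Persistence]\label{lem:persist}
Let $a\in X$ with $|a|\le2$, and suppose that row $\gamma(a)$ holds for $\nu_a$, for given elements of $A$. Then there is a finite $F\subseteq I\setminus a$ such that this row holds for $\nu_b$ for all $b\in N(a,F)$.
\end{lemma}

\begin{proof}
The row consists of finitely many statements $\nu_a(y)=t$, a congruence $y'\equiv_ay''$ being the statement $\nu_a(y'-y'')=0$. Take a common witness $F$ at $a$ for the elements $\nu(y)$ involved. Then $\nu_b(y)=\varphi_{ab}(t)$ on $N(a,F)$, and $\varphi_{ab}(0)=0$.
\end{proof}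

So the relations chosen at $a$ pass to all $b\supseteq a$ that avoid a finite set $F(a)$ over which we have no control. We need a triple that avoids the exceptional sets of all its proper subsets, and this is where cardinality enters. The case of pairs shows the phenomenon. If $I_1$ and $I_2$ are both copies of $\mathbb N$, $F(\{i\})=\{j:j\le i\}$ and $F(\{j\})=\{i:i\le j\}$, then no pair has $j\notin F(\{i\})$ and $i\notin F(\{j\})$. If $I_1$ is countably infinite and $I_2$ is uncountable, such a pair always exists: take $j$ outside the countable set $\bigcup_iF(\{i\})$, then $i$ outside the finite set $F(\{j\})$. A third index costs one more cardinal.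

\begin{lemma}[Free triples]\label{lem:free}
Let $|I_1|=\aleph_0$, $|I_2|=\aleph_1$, $|I_3|\ge\aleph_2$. For each $a\in X$ with $|a|\le2$ let $F(a)\subseteq I\setminus a$ be finite. Then there are $i\in I_1$, $j\in I_2$, $k\in I_3$ such that $b=\{i,j,k\}$ is disjoint from $F(a)$ for every $a\subsetneq b$.
\end{lemma}

\begin{proof}
There are $\aleph_1$ sets $a\in X$ with $a\subseteq I_1\cup I_2$, so the union of their sets $F(a)$ has size at most $\aleph_1$; choose $k\in I_3$ outside it. There are countably many $a\in X$ with $a\subseteq I_1\cup\{k\}$; choose $j\in I_2$ outside their sets $F(a)$. Finally choose $i\in I_1$ outside the four finite sets $F(a)$ with $a\subseteq\{j,k\}$. Let $a\subsetneq b$. Elements of $a$ are not in $F(a)$. If $k\notin a$, then $a\subseteq I_1\cup I_2$, so $k\notin F(a)$. If $j\notin a$, then $a\subseteq I_1\cup\{k\}$, so $j\notin F(a)$. If $i\notin a$, then $a\subseteq\{j,k\}$, so $i\notin F(a)$.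
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $|I_1|=\aleph_0$, $|I_2|=\aleph_1$, $|I_3|=\kappa$. By Proposition~\ref{prop:S}, $S$ is a Bezout monoid of cardinality $\kappa$. Suppose that a ring $A$ realizes $S$.

By recursion on $|a|\in\{0,1,2\}$ we define a finite set $F(a)\subseteq I\setminus a$ for every $a\in X$ with $|a|\le2$, and for some $a$ we attach to $a$ elements of $A$ named by the new elements of row $\gamma(a)$. Once $F(a')$ is defined for all $a'\subsetneq a$, call $a$ \emph{good} if $a\cap F(a')=\varnothing$ for all $a'\subsetneq a$. Subsets of good sets are good, and $\varnothing$ is good. We maintain the following for each good $a$ with $|a|\le2$: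
\begin{quote}
$(\ast)$ with the elements attached to the subsets of $a$, row $\gamma(a)$ holds for $\nu_b$ for all $b\in N(a,F(a))$.
\end{quote}
If $a$ is not good, put $F(a)=\varnothing$ and attach nothing. If $a$ is good, each $a'\subsetneq a$ is good and $a\in N(a',F(a'))$, so by $(\ast)$ all rows $\gamma\subsetneq\gamma(a)$ hold for $\nu_a$. Since $\nu_a$ is exact (Lemma~\ref{lem:exact}), Lemma~\ref{lem:up} provides elements to attach to $a$ so that row $\gamma(a)$ holds for $\nu_a$, and Lemma~\ref{lem:persist} provides $F(a)$ satisfying $(\ast)$.

Let $b=\{i,j,k\}$ be as in Lemma~\ref{lem:free}. Then $b$ is good, so every $a\subsetneq b$ is good and $b\in N(a,F(a))$. By $(\ast)$, all seven rows hold for the $T_{123}$-valuation $\nu_b$, with the elements attached to the proper subsets of $b$. This contradicts Lemma~\ref{lem:top}.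
\end{proof}

The sizes of the sets $I_n$ are used only in Lemma~\ref{lem:free}, and some such hypothesis is needed: if $I$ is countably infinite, then $S$ is countable by Proposition~\ref{prop:S} and is realized by a Bezout ring by Theorem~\ref{thm:B}.

\section{Countable Bezout monoids}\label{sec:B}

The ring in Example~\ref{ex:chain} was obtained by writing the monoid as an image of a positive cone, applying Theorem~\ref{thm:JO}, and dividing by the elements that map to $0$. We show that this works for every Bezout monoid that is a meet-preserving image of a positive cone, and then that every countable Bezout monoid is such an image.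

\subsection*{Lattice-ordered groups}
From now on groups are abelian and written additively. A partially ordered group is a group $L$ with a submonoid $L^+$ such that $L^+\cap(-L^+)=\{0\}$, ordered by $g\le h\iff h-g\in L^+$. It is an \emph{$\ell$-group} (lattice-ordered group) if this order is a lattice order. Translations preserve the order and $g\mapsto-g$ reverses it. Hence $L$ is an $\ell$-group as soon as $z^+=z\vee0$ exists for all $z$, and then
\begin{equation}\label{eq:meet}
g\wedge h=g-(g-h)^+=h-(h-g)^+,\qquad d+(g\wedge h)=(d+g)\wedge(d+h).
\end{equation}
Put $|z|=z^++(-z)^+$. Then $|-z|=|z|\ge\pm z$, $|z|=z$ for $z\ge0$, and $|g+h|\le|g|+|h|$, because $g^++h^+$ is an upper bound of $0$ and $g+h$, so that $(g+h)^+\le g^++h^+$, and likewise for $-g,-h$.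

A \emph{cover} of a Bezout monoid $S$ is an $\ell$-group $L$ with a surjective map $f\colon L^+\to S$ such that $f(0)=1$, $f(g+h)=f(g)f(h)$ and $f(g\wedge h)=f(g)\wedge f(h)$. Such an $f$ is monotone, since $g\le h$ gives $f(h)=f(g)f(h-g)$.

\subsection*{From a cover to a ring}

\begin{proposition}\label{prop:cover}
If a Bezout monoid $S$ has a cover, then $S$ is realized by $D/\mathfrak a$ for some Bezout domain $D$ and ideal $\mathfrak a$ of $D$.
\end{proposition}

Elements of value $1$ must become units, and in $D$ the units are the elements of value $0\in L^+$. So we first remove the elements of $L^+$ that $f$ sends to $1$.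

\begin{lemma}\label{lem:reduce}
If $S$ has a cover, it has a cover $\psi\colon G^+\to S$ with $\psi^{-1}(1)=\{0\}$.
\end{lemma}

\begin{proof}
Let $f\colon L^+\to S$ be a cover and $C=\{z\in L:f(|z|)=1\}$. As $f$ is monotone and $1$ is least in $S$, the inequality $|g+h|\le|g|+|h|$ shows that $C$ is a subgroup, and $0\le g\le|c|$ with $c\in C$ implies $g\in C$. Let $G=L/C$, write $\bar z$ for the class of $z$, and let $G^+$ be the image of $L^+$. If $g,h\in L^+$ and $\bar g=-\bar h$, then $0\le g\le g+h\in C$, so $\bar g=0$; thus $G$ is partially ordered. The class of $z^+$ is an upper bound of $\bar z$ and $0$. Any other upper bound is $\bar y$ with $y\ge0$ and $y-z+c\ge0$ for some $c\in C$; then $y+|c|\ge z^+$ and $|c|\in C$, so $\bar y\ge\overline{z^+}$. Hence $G$ is an $\ell$-group with $\bar z^{\,+}=\overline{z^+}$, and by \eqref{eq:meet} the quotient map preserves meets.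

Let $g,h\in L^+$ with $g-h\in C$, and $d=g\wedge h$. By \eqref{eq:meet}, $g-d$ and $h-d$ lie between $0$ and $|g-h|$, so $f$ sends them to $1$, and $f(g)=f(d)=f(h)$. So $\psi(\bar g)=f(g)$ is well defined on $G^+$. It is a cover, and $\psi(\bar g)=1$ means $g\in C$.
\end{proof}

A quotient $D/\mathfrak a$ can identify two ideals only by adding elements of $\mathfrak a$. We therefore need the order of $S$ to be determined by the set that $\psi$ sends to $0$. This is where (B3) is used, in the case $y=0$.

\begin{lemma}\label{lem:kernel}
Let $\psi\colon G^+\to S$ be as in Lemma~\ref{lem:reduce} and $\Phi=\psi^{-1}(0)$. Then $\Phi$ is nonempty, up-closed and closed under $\wedge$, and for $g,h\in G^+$,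
\[
\psi(g)\ge\psi(h)\iff g\ge h\wedge e\text{ for some }e\in\Phi .
\]
\end{lemma}

\begin{proof}
The properties of $\Phi$ hold because $\psi$ is onto, monotone and meet preserving and $0$ is greatest. If $g\ge h\wedge e$ with $e\in\Phi$, then $\psi(g)\ge\psi(h)\wedge0=\psi(h)$. Conversely let $\psi(g)\ge\psi(h)$. Put $d=g\wedge h$ and $h=d+h_1$. Then $\psi(d)=\psi(g)\wedge\psi(h)=\psi(h)=\psi(d)\psi(h_1)$. Apply (B3) with $x=\psi(d)$, $y=0$ and $x_1=\psi(h_1)$, noting that $x\wedge y=x$: there is $w\in S$ with $\psi(d)w=0$ and $\psi(h_1)\wedge w=1$. Choose $\hat w\in G^+$ with $\psi(\hat w)=w$. Then $\psi(h_1\wedge\hat w)=1$, so $h_1\wedge\hat w=0$. The element $e=d+\hat w$ lies in $\Phi$, and $h\wedge e=d+(h_1\wedge\hat w)=d\le g$.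
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
Take $\psi$ and $\Phi$ as above. Theorem~\ref{thm:JO} gives a Bezout domain $D$ and a surjection $\omega\colon D\setminus\{0\}\to G^+$ with $\omega(ab)=\omega(a)+\omega(b)$ and $a\mid b\iff\omega(a)\le\omega(b)$. By Proposition~\ref{prop:ring}, for nonzero $a,b$ a generator of $aD+bD$ has value $\omega(a)\wedge\omega(b)$. Therefore, for nonzero $a,b,e\in D$,
\begin{equation}\label{eq:sum}
a\in bD+eD\iff\omega(a)\ge\omega(b)\wedge\omega(e).
\end{equation}
Let $\mathfrak a=\{0\}\cup\omega^{-1}(\Phi)$. It is closed under multiples since $\Phi$ is up-closed. It is closed under sums: a nonzero sum $a=b+e$ of nonzero elements of $\mathfrak a$ has $\omega(a)\ge\omega(b)\wedge\omega(e)\in\Phi$. Also $\mathfrak a\ne0$, as $\Phi\ne\varnothing$. The ring $D/\mathfrak a$ is Bezout, since a finitely generated ideal of it is the image of a finitely generated ideal of $D$; it is the zero ring if $0=1$ in $S$. Its principal ideals are the ideals $(aD+\mathfrak a)/\mathfrak a$ with $a\ne0$, the zero ideal being given by any nonzero $a\in\mathfrak a$.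

Let $a,b\ne0$. Then $aD+\mathfrak a\subseteq bD+\mathfrak a$ if and only if $a\in bD+eD$ for some nonzero $e\in\mathfrak a$ (if $a\in bD$, any nonzero $e\in\mathfrak a$ serves). By \eqref{eq:sum} and the surjectivity of $\omega$, this holds if and only if $\omega(a)\ge\omega(b)\wedge e'$ for some $e'\in\Phi$, and by Lemma~\ref{lem:kernel} if and only if $\psi(\omega(a))\ge\psi(\omega(b))$. Hence $(aD+\mathfrak a)/\mathfrak a\mapsto\psi(\omega(a))$ is well defined, injective, and preserves and reflects the order. It is onto because $\psi$ and $\omega$ are, and multiplicative because $\psi(\omega(ab))=\psi(\omega(a))\psi(\omega(b))$.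
\end{proof}

\subsection*{Constructing a cover}
Let $S$ be a Bezout monoid. The naive attempt is a free abelian group with the coordinatewise order and one basis vector $v$ for each element $f(v)$ of $S$. It fails because distinct basis vectors have meet $0$, while $f(v)$ and $f(w)$ need not be coprime. The remedy is to refine the basis: factor $f(v)=x_1d$ and $f(w)=y_1d$ as in (B3) and write $v=v'+m$, $w=w'+m$. A graph keeps track of the pairs not yet known to be coprime.

A \emph{stage} is a finite set $V$ of vertices, a set of edges (two-element subsets of $V$), and a map $f\colon V\to S$ such that $f(v)\wedge f(w)=1$ whenever $v\ne w$ and $\{v,w\}$ is not an edge. Extend $f$ to $\mathbb N^V$ by $f(\sum z_vv)=\prod f(v)^{z_v}$. Two operations produce a new stage $V'$ and a homomorphism $\mathbb Z^V\to\mathbb Z^{V'}$.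
\begin{enumerate}
\item[(i)] \emph{Adding a vertex} $t$ with prescribed $f(t)\in S$, adjacent to all old vertices. The map is the inclusion.
\item[(ii)] \emph{Subdividing an edge} $\{v,w\}$. Let $d=f(v)\wedge f(w)$, choose $x_1$ with $dx_1=f(v)$, and by (B3) choose $y_1$ with $dy_1=f(w)$ and $x_1\wedge y_1=1$. Replace $v,w$ by $v',w',m$ with $f(v')=x_1$, $f(w')=y_1$, $f(m)=d$. Edges not involving $v,w$ remain; $\{m,v'\}$ and $\{m,w'\}$ are edges and $\{v',w'\}$ is not. Any other vertex $t$ is adjacent to $v'$ if and only if it was adjacent to $v$, to $w'$ if and only if it was adjacent to $w$, and to $m$ if and only if it was adjacent to both. The map sends $v\mapsto v'+m$, $w\mapsto w'+m$ and fixes the other vertices.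
\end{enumerate}
In (ii) the result is a stage. The pair $v',w'$ is coprime by construction. If $t$ is not adjacent to $v'$, it was not adjacent to $v$, and $f(v')\le f(v)$ gives $f(v')\wedge f(t)=1$; the same holds for $w'$. If $t$ is not adjacent to $m$, it was not adjacent to one of $v,w$, and $f(m)$ is below both $f(v)$ and $f(w)$. The image of $z\in\mathbb Z^V$ has coordinates
\[
z_{v'}=z_v,\qquad z_{w'}=z_w,\qquad z_m=z_v+z_w,
\]
and the others are unchanged. So in both operations the map is injective, sends $\mathbb N^V$ into $\mathbb N^{V'}$, and is compatible with $f$, since $f(v')f(m)=f(v)$ and $f(w')f(m)=f(w)$. We identify $z$ with its image.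

By \eqref{eq:meet}, meets are controlled by positive parts, so we want the coordinatewise positive part of each $z$ to stabilize and to have $f$-value coprime to that of the negative part. Call an edge $\{v,w\}$ \emph{mixed} for $z$ if $z_vz_w<0$, with \emph{size} $|z_v|+|z_w|$, and call $z$ \emph{resolved} if it has no mixed edge.

\begin{example}\label{ex:euclid}
Let $S=\operatorname{Div}(\mathbb Z)$, let $V=\{v,w\}$ with one edge, $f(v)=42$, $f(w)=60$, and $z=2v-w$. Subdividing gives $f(v')=7$, $f(w')=10$, $f(m)=6$ and $z=2v'-w'+m$. The edge $\{m,w'\}$ is mixed, of size $2<3$. Subdividing it gives $m',w'',n$ with values $3,5,2$ and $z=2v'+m'-w''$. The edges are now $\{v',m'\}$, $\{m',n\}$, $\{w'',n\}$, and $z$ is resolved. Since $v=v'+m'+n$, the candidate for $2v\wedge w$ is $2v-(2v'+m')=m'+2n$, and $f(m'+2n)=12=\gcd(42^2,60)$.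
\end{example}

\begin{lemma}\label{lem:resolve}
\begin{enumerate}
\item[(a)] Every $z\in\mathbb Z^V$ becomes resolved after finitely many suitable subdivisions.
\item[(b)] If $z$ is resolved, then after either operation $z$ is still resolved, and the image of its coordinatewise positive part is the coordinatewise positive part of its image.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Subdivide a mixed edge $\{v,w\}$ of maximal size $N$, say $z_v>0>z_w$, so $N=z_v-z_w$ and $z_w<z_m<z_v$. Edges not containing $m$ correspond to old edges other than $\{v,w\}$, with the same coordinates. We show that mixed edges containing $m$ have size less than $N$. If $\{v',m\}$ is mixed, then $z_m<0$ and the size is $z_v-z_m=-z_w<N$. If $\{w',m\}$ is mixed, then $z_m>0$ and the size is $z_m-z_w=z_v<N$. If $\{m,t\}$ is mixed with $z_m>0>z_t$, then $\{v,t\}$ was a mixed edge, and the size is $z_m-z_t<z_v-z_t\le N$. If $z_m<0<z_t$, then $\{w,t\}$ was a mixed edge, and the size is $z_t-z_m<z_t-z_w\le N$. So the number of mixed edges of size $N$ drops by one and no larger ones appear. The pair consisting of the maximal size and the number of mixed edges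 of that size decreases lexicographically, so the process terminates.

(b) In (i) the new coordinate is $0$. In (ii) we have $z_vz_w\ge0$, so $\max(z_v+z_w,0)=\max(z_v,0)+\max(z_w,0)$, which is the statement on positive parts. Edges not containing $m$ correspond to old edges. For the others, $z_{v'}z_m=z_v^2+z_vz_w\ge0$, $z_{w'}z_m=z_w^2+z_vz_w\ge0$, and if $t$ is adjacent to $m$, then $z_tz_m=z_tz_v+z_tz_w\ge0$ because $t$ was adjacent to both $v$ and $w$.
\end{proof}

\begin{proposition}\label{prop:countable}
Every countable Bezout monoid has a cover.
\end{proposition}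

\begin{proof}
List $S=\{s_1,s_2,\dots\}$, with repetitions allowed. We construct stages $V_0=\varnothing,V_1,V_2,\dots$, and list each countable group $\mathbb Z^{V_n}=\{z_{n,1},z_{n,2},\dots\}$ as soon as it is constructed. To obtain $V_k$ from $V_{k-1}$, add a vertex with value $s_k$, then resolve the finitely many elements $z_{n,l}$ with $n<k$, $l\le k$, one after another, using Lemma~\ref{lem:resolve}. Let $L=\bigcup_n\mathbb Z^{V_n}$ be the direct limit, $L^+=\bigcup_n\mathbb N^{V_n}$, and $f\colon L^+\to S$ the common extension of the maps $f$. It is a surjective homomorphism, and every $z\in L$ is resolved at all late stages.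

\emph{$L$ is an $\ell$-group with cone $L^+$.} If $z,-z\in L^+$, both have nonnegative coordinates at a common stage, so $z=0$. Given $z$, let $z'$ be its coordinatewise positive part at a stage where it is resolved; by Lemma~\ref{lem:resolve}(b), $z'$ is its coordinatewise positive part at all later stages. Then $z'\ge0$ and $z'\ge z$. If $y\ge0$ and $y\ge z$ in $L$, these inequalities hold coordinatewise at all late stages, so $y\ge z'$. Thus $z'=z\vee0=z^+$.

\emph{$f$ preserves meets.} First, in $S$, if $a\wedge b=a\wedge c=1$, then by (B2)
\[
1=(a\wedge b)(a\wedge c)=a^2\wedge ac\wedge ab\wedge bc\ge a\wedge bc ,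
\]
so $a\wedge bc=1$. By induction, two products are coprime if each factor of one is coprime to each factor of the other. Now let $g,h\in L^+$ and $d=g\wedge h$, so $g=d+g_1$ and $h=d+h_1$ with $g_1=(g-h)^+$, $h_1=(h-g)^+$ by \eqref{eq:meet}. At a stage where $g-h$ is resolved, so is $h-g$, and $g_1,h_1$ are the coordinatewise positive parts. A vertex $v$ in the support of $g_1$ and a vertex $w$ in the support of $h_1$ are distinct and nonadjacent, since an edge between them would be mixed. So $f(v)\wedge f(w)=1$, hence $f(g_1)\wedge f(h_1)=1$, and by (B2)
\[
f(g)\wedge f(h)=f(d)\bigl(f(g_1)\wedge f(h_1)\bigr)=f(d).\qedhere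
\]
\end{proof}

Theorem~\ref{thm:B} follows from Propositions \ref{prop:countable} and~\ref{prop:cover}. Countability enters only in Proposition~\ref{prop:countable}, where a sequence of finite stages can introduce only countably many elements of $S$. It cannot simply be dropped there: by Proposition~\ref{prop:cover}, the monoids of Theorem~\ref{thm:A} have no cover.

\section{Non-axiomatizability}\label{sec:C}

We recall the facts from logic that we need. The language has symbols for multiplication, $1$ and $0$. A substructure $S_0\subseteq S$ is \emph{elementary} for a set of formulas if each of them, with parameters from $S_0$, holds in $S_0$ exactly when it holds in $S$. The downward L\"owenheim--Skolem theorem says that every structure in a countable language has a countable substructure that is elementary for all first-order formulas. The logic $L_{\omega_1\omega}$ extends first-order logic by countable conjunctions and disjunctions. Each of its sentences lies in a countable fragment, that is, a countable set of formulas that contains all first-order formulas and is closed under subformulas and the first-order operations; and the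 downward L\"owenheim--Skolem theorem holds with ``elementary for a given countable fragment'' in place of ``elementary''.

\begin{proof}[Proof of Corollary~\ref{cor:C}]
The relation $x\le y$ is defined by $\exists z\,(y=xz)$, and ``$d$ is the meet of $x$ and $y$'' and ``$d$ is the join of $x$ and $y$'' are first-order in $\le$. So Bezout monoids are the models of finitely many first-order sentences. As noted at the start of Section~\ref{sec:prelim}, membership in either class depends only on the monoid structure.

Let $S$ be as in Theorem~\ref{thm:A}; it belongs to neither class. Suppose that a set $\Sigma$ of first-order sentences axiomatizes one of the classes. Let $S_0$ be a countable elementary substructure of $S$. It satisfies the same first-order sentences as $S$, so it is a Bezout monoid, and by Theorem~\ref{thm:B} it belongs to both classes. Hence $S_0\models\Sigma$, so $S\models\Sigma$, and $S$ belongs to the class, a contradiction. If instead a sentence $\theta$ of $L_{\omega_1\omega}$ axiomatizes the class, take $S_0$ countable and elementary for a countable fragment containing $\theta$. Again $S_0$ is a countable Bezout monoid,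 so $S_0\models\theta$, hence $S\models\theta$, and we reach the same contradiction.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BM}
\emph{Divisibility Theory In Commutative Rings: Bezout Monoids},
\texttt{http://www.renyi.hu/\textasciitilde anh/amv1.pdf}.
\end{thebibliography}
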